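\title{Gorenstein projective modules need not be Gorenstein flat}

\begin{abstract}
We construct a right coherent ring $T$ and a cyclic, finitely presented Gorenstein projective left $T$-module that is not Gorenstein flat. The ring is a triangular matrix ring built from a monomial algebra and an algebra $B$ generated by at least $\aleph_\omega$ commuting idempotents. The key point is that $B$ has a one-dimensional flat module whose Ext groups into projective modules vanish in all degrees. The cardinality is optimal among right coherent rings: if $R$ is right coherent and $|R|<\aleph_\omega$, then every Gorenstein projective $R$-module is Gorenstein flat. The same conclusion holds for every countable ring, coherent or not.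
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a unital associative ring. Modules are left modules unless stated otherwise. An exact complex of projective modules
\[
\mathbf P=(\cdots\to P_1\to P_0\to P_{-1}\to\cdots)
\]
is \emph{totally acyclic} if $\operatorname{Hom}_R(\mathbf P,L)$ is exact for every projective module $L$. A module is \emph{Gorenstein projective} if it is isomorphic to the image of a differential of a totally acyclic complex. A module is \emph{Gorenstein flat} if it is isomorphic to the image of a differential of an exact complex $\mathbf F$ of flat modules such that $I\otimes_R\mathbf F$ is exact for every injective right $R$-module $I$.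

Both definitions ask for a resolution that continues to the right and stays exact under a family of test functors. A projective module $P$ is Gorenstein projective, by the complex $0\to P\xrightarrow{=}P\to0$, and in the same way a flat module is Gorenstein flat. For an example of a different kind, let $k$ be a field, $R=k[a]/(a^2)$, and let $\mathbf P$ be the periodic complex $\cdots\to R\xrightarrow{a}R\xrightarrow{a}R\to\cdots$, all of whose images are isomorphic to $k$. For a free module $L$ the complex $\operatorname{Hom}_R(\mathbf P,L)$ is $\cdots\to L\xrightarrow{a}L\to\cdots$, which is exact. For an injective module $I$ the complex $I\otimes_R\mathbf P$ is $\cdots\to I\xrightarrow{a}I\to\cdots$, and this is exact too: if $ax=0$, the map $aR\to I$, $a\mapsto x$, extends to $R$, so $x\in aI$. Thus $k$ is both Gorenstein projective and Gorenstein flat, although it is not flat, since $\operatorname{Tor}_1^R(k,k)=k$.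

Projective modules are flat, and one expects the same implication between the Gorenstein classes. The following question is posed in \cite{source}.

\begin{quote}
\emph{Is every Gorenstein projective module Gorenstein flat, over every ring $R$?}
\end{quote}

There is a good reason to guess that the answer is yes. A totally acyclic complex $\mathbf P$ is already an exact complex of flat modules, so it suffices to show that $I\otimes_R\mathbf P$ is exact for $I$ injective. This is equivalent to the exactness of $\operatorname{Hom}_R(\mathbf P,I^+)$, where $I^+=\operatorname{Hom}_{\mathbb Z}(I,\mathbb Q/\mathbb Z)$. Recall that $R$ is \emph{right coherent} if every finitely generated right ideal is finitely presented. Over such a ring $I^+$ is flat, and one only has to pass from projective test modules to certain flat ones. Holm proved that the answer is yes if $R$ is right coherent and the projective dimensions of all modules of finite projective dimension have an upper bound.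

The answer is no in general. The construction below is carried out in ZFC.

\begin{theorem}\label{thm:A}
Let $k$ be a field and $\Gamma$ a set with $|\Gamma|\ge\aleph_\omega$. There are a right coherent $k$-algebra $T$ with $|T|=\max(|k|,|\Gamma|)$ and a cyclic finitely presented left $T$-module $M$ that is Gorenstein projective but not Gorenstein flat. Moreover, there is an exact sequence $0\to S\to P_0\to M\to0$ with $P_0$ finitely generated projective and $S$ Gorenstein projective, flat, one-dimensional over $k$, and not projective.
\end{theorem}

Among right coherent rings the cardinal $\aleph_\omega$ cannot be lowered.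

\begin{theorem}\label{thm:B}
If $R$ is right coherent and $|R|<\aleph_\omega$, then every Gorenstein projective $R$-module is Gorenstein flat. Hence, for a cardinal $\kappa\ge2$, the statement ``every Gorenstein projective left module over every right coherent ring of cardinality $\kappa$ is Gorenstein flat'' holds if and only if $\kappa<\aleph_\omega$.
\end{theorem}

For countable rings coherence is not needed.

\begin{theorem}\label{thm:C}
If $R$ is a countable (or finite) ring, then every Gorenstein projective $R$-module is Gorenstein flat.
\end{theorem}

We do not decide whether a non-coherent ring $R$ with $\aleph_1\le|R|<\aleph_\omega$ can have a Gorenstein projective module that is not Gorenstein flat.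

The counterexample is built in two steps. Let $B$ be the $k$-algebra generated by commuting idempotents $e_\gamma$, $\gamma\in\Gamma$, and let $k$ be the $B$-module on which all $e_\gamma$ act as zero. In Section~\ref{sec:boolean} we show that $\operatorname{Ext}^n_B(k,L)=0$ for all projective $L$ as soon as $|\Gamma|\ge\aleph_n$. For $|\Gamma|\ge\aleph_\omega$, a projective resolution $Q$ of $k$ therefore satisfies the Hom condition of total acyclicity, and it fails to be exact only in degree $0$, where its homology is $k$. In Section~\ref{sec:triangular} we enlarge $B$ to a ring $T$ over which $k$ embeds in a projective module and $Q$ continues to a totally acyclic complex; the $k$-dual of $k$ is an injective right $T$-module that still detects the homology class. These two sections, together with the short Lemma~\ref{lem:tor}, give the negative answer. Section~\ref{sec:character} proves the first half of Theorem~\ref{thm:B} and so explains why a large ring is needed, Section~\ref{sec:coherent} shows that $T$ is right coherent, and Section~\ref{sec:countable} treats countable rings.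

For a set $J$, the direct sum and the product of $J$ copies of $X$ are written $X^{(J)}$ and $X^J$. We put $\omega=\{0,1,2,\dots\}$, and ``almost all'' means all but finitely many.

\section{Character modules, and what a counterexample requires}\label{sec:character}

A module may be an image in many complexes, so to show that it is not Gorenstein flat we need an obstruction that depends on the module alone.

\begin{lemma}\label{lem:tor}
If $M$ is Gorenstein flat, then $\operatorname{Tor}^R_i(I,M)=0$ for all $i\ge1$ and all injective right modules $I$.
\end{lemma}

\begin{proof}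
Index the complex $\mathbf F$ of the definition so that $M\cong\operatorname{Im}(F_0\to F_{-1})$. Then $\cdots\to F_1\to F_0\to M\to0$ is a flat resolution, and $\operatorname{Tor}_i^R(I,M)=H_i(I\otimes_R\mathbf F)=0$ for $i\ge1$.
\end{proof}

For positive results we fix a totally acyclic complex $\mathbf P$ and study the class $\mathcal E(\mathbf P)$ of all modules $X$ such that $\operatorname{Hom}_R(\mathbf P,X)$ is exact.

\begin{lemma}\label{lem:class}
Let $\mathbf P$ be totally acyclic. The class $\mathcal E(\mathbf P)$ is closed under products and direct summands. If two terms of a short exact sequence lie in $\mathcal E(\mathbf P)$, so does the third. Every module of finite projective dimension lies in $\mathcal E(\mathbf P)$.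
\end{lemma}

\begin{proof}
The functor $\operatorname{Hom}_R(\mathbf P,-)$ commutes with products, and products and direct summands of exact complexes of abelian groups are exact. Since each $P_n$ is projective, a short exact sequence of modules gives a short exact sequence of complexes, and the second claim follows from the long exact homology sequence. The last claim follows by induction on the projective dimension, using sequences $0\to X'\to L\to X\to0$ with $L$ projective.
\end{proof}

For an abelian group $X$ put $X^+=\operatorname{Hom}_{\mathbb Z}(X,\mathbb Q/\mathbb Z)$. The group $\mathbb Q/\mathbb Z$ is an injective cogenerator. Hence the functor $(-)^+$ is exact, a complex is exact if and only if its dual is, and the evaluation map $X\to X^{++}$ is injective. The functor $(-)^+$ exchanges left and right modules; if $X$ is a left module, then $r\in R$ acts on the left module $X^{++}$ by the double dual of multiplication by $r$ on $X$. For a right module $G$ and a left module $X$ there is the natural adjunction isomorphism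
\begin{equation}\label{eq:adj}
(G\otimes_RX)^+\cong\operatorname{Hom}_R(X,G^+).
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $\mathbf P$ be totally acyclic. If $F^{++}\in\mathcal E(\mathbf P)$ for every free module $F$, then the image of every differential of $\mathbf P$ is Gorenstein flat.
\end{lemma}

\begin{proof}
Let $I$ be an injective right module. Choose a free left module $F$ and an epimorphism $F\to I^+$. Dualizing gives a monomorphism $I^{++}\to F^+$, and composing with $I\to I^{++}$ embeds $I$ in $F^+$. The embedding splits because $I$ is injective. So $I^+$ is a direct summand of $F^{++}$, and $I^+\in\mathcal E(\mathbf P)$ by Lemma~\ref{lem:class}. By \eqref{eq:adj}, $(I\otimes_R\mathbf P)^+\cong\operatorname{Hom}_R(\mathbf P,I^+)$ is exact, hence so is $I\otimes_R\mathbf P$. As $\mathbf P$ is an exact complex of flat modules, the claim follows.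
\end{proof}

\begin{proposition}\label{prop:small}
If $R$ is right coherent and $|R|<\aleph_\omega$, then every Gorenstein projective $R$-module is Gorenstein flat.
\end{proposition}

\begin{proof}
Let $F$ be a free module. We first show that $F^{++}$ is flat; this is where coherence is used. For a right module $G$ and $g\in G$ let $\lambda_g\colon F\to G\otimes_RF$ be the additive map $x\mapsto g\otimes x$. The rule $g\otimes\xi\mapsto\lambda_g^{++}(\xi)$ defines a map $\theta_G\colon G\otimes_RF^{++}\to(G\otimes_RF)^{++}$, natural in $G$; it is well defined because $\lambda_{gr}$ is $\lambda_g$ composed with multiplication by $r$. The map $\theta_G$ is bijective for $G=R$, both sides are additive right exact functors of $G$, and so $\theta_G$ is bijective for every finitely presented $G$. Let $\mathfrak a$ be a finitely generated right ideal. It is finitely presented, so $\mathfrak a\otimes_RF^{++}\to R\otimes_RF^{++}$ is identified with the double dual of the injective map $\mathfrak a\otimes_RF\to R\otimes_RF$, and is therefore injective. A left module $X$ is flat if $\mathfrak a\otimes_RX\to X$ is injective for all finitely generated right ideals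 $\mathfrak a$, so $F^{++}$ is flat.

Now $|R|\le\aleph_n$ for some $n<\omega$. By Simson \cite{Simson} and Gruson--Jensen \cite{GJ}, over a ring of cardinality at most $\aleph_n$ every flat module has projective dimension at most $n+1$. So $F^{++}\in\mathcal E(\mathbf P)$ for every totally acyclic $\mathbf P$ by Lemma~\ref{lem:class}, and Lemma~\ref{lem:reduction} applies.
\end{proof}

The proof shows what to look for. Over a right coherent ring, a counterexample requires a totally acyclic complex $\mathbf P$ and a flat module outside $\mathcal E(\mathbf P)$, and such a module has infinite projective dimension. A nonzero module $X$ with $\operatorname{Ext}^n_R(X,L)=0$ for all $n\ge0$ and all free $L$ has infinite projective dimension: if $X$ had finite projective dimension $d$, we could choose $Y$ with $\operatorname{Ext}^d_R(X,Y)\ne0$ and a free module $L$ mapping onto $Y$, and $\operatorname{Ext}^d_R(X,L)\ne0$ would follow from the right exactness of $\operatorname{Ext}^d_R(X,-)$. The next section produces a flat module with this strong vanishing property.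

\section{A flat module that projective modules do not see}\label{sec:boolean}

\subsection*{The algebra $B_\Gamma$}
Fix a field $k$; unadorned tensor products are over $k$. For a set $\Gamma$ let
\[
B_\Gamma=k[e_\gamma:\gamma\in\Gamma]/(e_\gamma^2-e_\gamma:\gamma\in\Gamma).
\]
It has the $k$-basis $e_\sigma=\prod_{\gamma\in\sigma}e_\gamma$, where $\sigma$ runs over the finite subsets of $\Gamma$ and $e_\emptyset=1$. For $\Delta\subseteq\Gamma$ we have $B_\Delta\subseteq B_\Gamma$ and $B_\Gamma=B_\Delta\otimes B_{\Gamma\setminus\Delta}$. Let $\varepsilon\colon B_\Gamma\to k$ be the algebra map with $e_\gamma\mapsto0$ for all $\gamma$, let $\mathfrak m=\ker\varepsilon=\sum_\gamma B_\Gamma e_\gamma$, and regard $k$ as a $B_\Gamma$-module through $\varepsilon$.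

\begin{lemma}\label{lem:regular}
Every $B_\Gamma$-module is flat.
\end{lemma}

\begin{proof}
For finite $\Delta$ the algebra $B_\Delta$ is a tensor product of copies of $k[e]/(e^2-e)\cong k\times k$, hence a finite product of copies of $k$, and each of its ideals is generated by an idempotent. Finitely many elements of $B_\Gamma$ lie in some such $B_\Delta$, so every finitely generated ideal $\mathfrak a$ of $B_\Gamma$ is generated by an idempotent and is a direct summand. Thus $\mathfrak a\otimes_{B_\Gamma}X\to X$ is injective for every module $X$.
\end{proof}

It helps to keep a picture in mind, although the proofs do not use it. A locally constant function on the compact space $\{0,1\}^\Gamma$ depends on finitely many coordinates, so $B_\Gamma$ is the algebra of locally constant $k$-valued functions on this cube. The idempotent $e_\gamma$ is the $\gamma$-th coordinate, $\varepsilon$ is evaluation at the origin, and the sets $U_\gamma=\{e_\gamma=1\}$ cover the cube with the origin removed.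

\subsection*{A projective resolution of $k$}
Write $B=B_\Gamma$. The ideal $\mathfrak m$ is the image of the projective module $\bigoplus_\gamma Be_\gamma$, and the evident relations identify the element $e_\gamma e_\delta$ of the summand $Be_\gamma$ with the same element of the summand $Be_\delta$. This suggests a resolution of Koszul type with terms $\bigoplus_{|\sigma|=n}Be_\sigma$. Let $V$ be the free $B$-module on symbols $x_\gamma$, $\gamma\in\Gamma$, and let $\partial$ be the Koszul differential on $\bigwedge_BV$ attached to the linear form $x_\gamma\mapsto1$:
\[
\partial(x_{\gamma_0}\wedge\dots\wedge x_{\gamma_n})=\sum_{s=0}^n(-1)^s\,x_{\gamma_0}\wedge\dots\wedge\widehat{x_{\gamma_s}}\wedge\dots\wedge x_{\gamma_n}.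
\]
It satisfies $\partial^2=0$ and $\partial(x_\gamma\wedge z)=z-x_\gamma\wedge\partial z$. Fix a linear order on $\Gamma$, let $x_\sigma$ be the wedge product of the $x_\gamma$, $\gamma\in\sigma$, in increasing order, and put
\[
Q_n=\bigoplus_{|\sigma|=n}Be_\sigma x_\sigma\subseteq\textstyle\bigwedge^n_BV .
\]
Since $e_\sigma\in Be_{\sigma\setminus\{\gamma\}}$ for $\gamma\in\sigma$, the $Q_n$ form a subcomplex $Q$. Its terms are projective, and $Q_0=B$.

\begin{lemma}\label{lem:resolution}
The sequence $\cdots\to Q_2\to Q_1\to Q_0\xrightarrow{\varepsilon}k\to0$ is exact.
\end{lemma}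

\begin{proof}
Since $\partial(e_\gamma x_\gamma)=e_\gamma$, the image of $Q_1$ is $\mathfrak m$. Let $n\ge1$ and $z\in Q_n$ with $\partial z=0$. For every $\gamma$ the element $e_\gamma x_\gamma\wedge z$ lies in $Q_{n+1}$, because $e_\gamma x_\gamma\wedge e_\sigma x_\sigma$ is $0$ for $\gamma\in\sigma$ and $\pm e_{\sigma\cup\{\gamma\}}x_{\sigma\cup\{\gamma\}}$ otherwise. Its boundary is $e_\gamma z-e_\gamma x_\gamma\wedge\partial z=e_\gamma z$. So $\mathfrak mz\subseteq\partial Q_{n+1}$. Let $\Delta$ be a finite set containing all $\sigma$ that occur in $z$, and let $f=1-\prod_{\gamma\in\Delta}(1-e_\gamma)\in\mathfrak m$. For $\emptyset\ne\sigma\subseteq\Delta$ we have $e_\sigma\prod_{\gamma\in\Delta}(1-e_\gamma)=0$, that is, $fe_\sigma=e_\sigma$. Hence $z=fz\in\partial Q_{n+1}$.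
\end{proof}

\subsection*{Cochains}
We describe $\operatorname{Hom}(Q,-)$ in a form that can be restricted to subsets of $\Gamma$. Let $\Delta$ be a set and $G$ a $B_\Delta$-module. For $n\ge1$ let $C^n(\Delta;G)$ be the group of functions $c\colon\Delta^n\to G$ that are alternating (permuting the arguments multiplies the value by the sign, and $c$ vanishes on tuples with a repeated entry) and satisfy $c(\gamma_1,\dots,\gamma_n)\in e_{\gamma_1}\cdots e_{\gamma_n}G$. Put $C^0(\Delta;G)=G$ and
\begin{equation}\label{eq:d}
(dc)(\gamma_0,\dots,\gamma_n)=\sum_{s=0}^n(-1)^se_{\gamma_s}\,c(\gamma_0,\dots,\widehat{\gamma_s},\dots,\gamma_n).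
\end{equation}
For an idempotent $e$, evaluation at $e$ identifies $\operatorname{Hom}_{B_\Delta}(B_\Delta e,G)$ with $eG$. So, with $Q$ formed for $\Delta$, the rule
\[
\varphi\longmapsto c,\qquad c(\gamma_1,\dots,\gamma_n)=\varphi(e_{\gamma_1}\cdots e_{\gamma_n}\,x_{\gamma_1}\wedge\dots\wedge x_{\gamma_n}),
\]
identifies $\operatorname{Hom}_{B_\Delta}(Q_n,G)$ with $C^n(\Delta;G)$. It carries $\varphi\circ\partial$ to $dc$, since the $s$-th term of $\varphi\partial(e_{\gamma_0}\cdots e_{\gamma_n}x_{\gamma_0}\wedge\dots\wedge x_{\gamma_n})$ is $(-1)^se_{\gamma_s}c(\gamma_0,\dots,\widehat{\gamma_s},\dots,\gamma_n)$. By Lemma~\ref{lem:resolution}, $H^n(C^\bullet(\Delta;G))=\operatorname{Ext}^n_{B_\Delta}(k,G)$. If $\Delta\subseteq\Delta'$ and $G$ is a $B_{\Delta'}$-module, restriction of functions $C^n(\Delta';G)\to C^n(\Delta;G)$, $c\mapsto c|_\Delta$, commutes with $d$. It is the identity for $n=0$, and it is surjective for all $n$, since a cochain may be extended by $0$ on tuples not contained in $\Delta$.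

\begin{proposition}\label{prop:vanishing}
Let $n\ge0$. If $|\Gamma|\ge\aleph_n$ and $Y$ is a $k$-vector space, then $H^n(C^\bullet(\Gamma;B_\Gamma\otimes Y))=0$.
\end{proposition}

Put $F=B_\Gamma\otimes Y$ and $F_\Delta=B_\Delta\otimes Y\subseteq F$ for $\Delta\subseteq\Gamma$. Every element of $F$ lies in $F_\Delta$ for some finite $\Delta$; this is the property of free modules on which the whole proof rests. The main tool is the map $\pi_\Delta\colon F\to F_\Delta$ induced by the algebra map $B_\Gamma\to B_\Delta$ that is the identity on $B_\Delta$ and sends $e_\mu$ to $1$ for $\mu\notin\Delta$. It is $B_\Delta$-linear, it is the identity on $F_\Delta$, and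
\begin{equation}\label{eq:pi}
\pi_\Delta(e_\mu f)=\pi_\Delta(f)\qquad(f\in F,\ \mu\in\Gamma\setminus\Delta).
\end{equation}
We treat the degrees $0$ and $1$ by hand and then argue by induction.

\subsection*{Degree 0}
A $0$-cocycle is an element $f\in F$ with $e_\gamma f=0$ for all $\gamma$. The case $n=0$ of the proposition follows from a slightly stronger statement.

\begin{lemma}\label{lem:degree0}
If $f\in F$ and $e_\delta f=0$ for infinitely many $\delta\in\Gamma$, then $f=0$.
\end{lemma}

\begin{proof}
Let $f\in F_\Delta$ with $\Delta$ finite, and pick $\delta\notin\Delta$ with $e_\delta f=0$. Then $f=\pi_\Delta(f)=\pi_\Delta(e_\delta f)=0$ by \eqref{eq:pi}.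
\end{proof}

\subsection*{Degree 1}
A $1$-cocycle is a family $c(\gamma)\in e_\gamma F$ with
\begin{equation}\label{eq:cocycle1}
e_\mu\,c(\gamma)=e_\gamma\,c(\mu)\qquad(\gamma,\mu\in\Gamma),
\end{equation}
and it is a coboundary if there is $h\in F$ with $c(\gamma)=e_\gamma h$ for all $\gamma$. For $Y=k$, the element $c(\gamma)$ is a locally constant function on $U_\gamma$ and \eqref{eq:cocycle1} says that these functions agree on overlaps. So a cocycle is a locally constant function on the punctured cube, and the question is whether it extends over the origin. For countable $\Gamma$ it need not.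

\begin{example}\label{ex:countable}
Let $\Gamma=\omega$, $B=B_\omega$ and $f_n=e_n\prod_{i<n}(1-e_i)\neq0$. The $f_n$ are orthogonal idempotents with $f_0+\dots+f_n=1-\prod_{i\le n}(1-e_i)$, so $e_n=e_n(f_0+\dots+f_n)$ and $\mathfrak m=\bigoplus_nBf_n$. Let $\varphi\colon\mathfrak m\to B$ be the identity on $Bf_n$ for $n$ even and zero on $Bf_n$ for $n$ odd. If $b\in B$ involves only $e_0,\dots,e_{N-1}$, then $bf_n=\varepsilon(b)f_n$ for all $n\ge N$, because $e_if_n=0$ for $i<n$. So $\varphi$ is not multiplication by an element of $B$, and $\operatorname{Ext}^1_B(k,B)\ne0$.
\end{example}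

To use \eqref{eq:pi} we need subsets of $\Gamma$ on which the cocycle has its values under control. Let $n\ge1$ and $c\in C^n(\Gamma;F)$. Call $\Delta\subseteq\Gamma$ \emph{closed} (for $c$) if $c(x)\in F_\Delta$ for all $x\in\Delta^n$. Then $c|_\Delta\in C^n(\Delta;F_\Delta)$, because each value satisfies $c(\gamma_1,\dots,\gamma_n)=e_{\gamma_1}\cdots e_{\gamma_n}c(\gamma_1,\dots,\gamma_n)$.

\begin{lemma}\label{lem:closed}
The union of a chain of closed sets is closed. Every infinite subset $D\subseteq\Gamma$ is contained in a closed set of cardinality $|D|$.
\end{lemma}

\begin{proof}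
A tuple from the union of a chain lies in one member of the chain. For the second claim, choose for each $x\in\Gamma^n$ a finite set $\operatorname{supp}(x)$ with $c(x)\in F_{\operatorname{supp}(x)}$. Put $D_0=D$ and $D_{j+1}=D_j\cup\bigcup_{x\in D_j^n}\operatorname{supp}(x)$. Then $|D_j|=|D|$ for all $j$, and $\bigcup_{j<\omega}D_j$ is closed.
\end{proof}

Now let $\Gamma$ be uncountable and let $c$ be a $1$-cocycle. First we solve the problem locally. Let $\Delta\ne\Gamma$ be closed, pick $\mu\in\Gamma\setminus\Delta$, and put $h_\Delta=\pi_\Delta(c(\mu))$. Applying $\pi_\Delta$ to \eqref{eq:cocycle1} gives $c(\gamma)=e_\gamma h_\Delta$ for all $\gamma\in\Delta$. Then we glue. Fix a countably infinite closed set $\Delta_0$ and put $h=h_{\Delta_0}$. Given $\gamma\in\Gamma$, choose a countable closed set $\Delta\supseteq\Delta_0\cup\{\gamma\}$; it is a proper subset of $\Gamma$. For all $\delta\in\Delta_0$ we have $e_\delta(h_\Delta-h)=c(\delta)-c(\delta)=0$, so $h_\Delta=h$ by Lemma~\ref{lem:degree0}, and $c(\gamma)=e_\gamma h$. This proves the case $n=1$.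

The argument needs closed sets that are small enough to miss an element of $\Gamma$ and large enough for the vanishing in the previous degree. This is why each degree costs one cardinal.

\subsection*{Higher degrees}
For $n\ge2$ local solutions are no longer unique; two of them differ by a coboundary. We therefore glue along a well-ordered chain and correct each new solution so that it extends the previous one. The correction has values in a module larger than $F_\Delta$, and this is the reason for allowing an arbitrary coefficient space $Y$.

\begin{proof}[Proof of Proposition~\ref{prop:vanishing} for $n\ge2$]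
Assume the proposition in degree $n-1$ for all sets and all coefficient spaces. Let $\kappa=|\Gamma|\ge\aleph_n$ and let $c\in C^n(\Gamma;F)$ with $dc=0$.

\emph{Step 1: if $\Delta\ne\Gamma$ is closed, then $c|_\Delta=dh$ for some $h\in C^{n-1}(\Delta;F_\Delta)$.} Pick $\mu\in\Gamma\setminus\Delta$ and put $h(\gamma_1,\dots,\gamma_{n-1})=\pi_\Delta\bigl(c(\mu,\gamma_1,\dots,\gamma_{n-1})\bigr)$. This is an element of $C^{n-1}(\Delta;F_\Delta)$ because $\pi_\Delta$ is $B_\Delta$-linear. For $\gamma_1,\dots,\gamma_n\in\Delta$, the equation $(dc)(\mu,\gamma_1,\dots,\gamma_n)=0$ reads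
\[
e_\mu\,c(\gamma_1,\dots,\gamma_n)=\sum_{s=1}^n(-1)^{s-1}e_{\gamma_s}\,c(\mu,\gamma_1,\dots,\widehat{\gamma_s},\dots,\gamma_n).
\]
Apply $\pi_\Delta$. The left side becomes $c(\gamma_1,\dots,\gamma_n)$, by \eqref{eq:pi} and because $\Delta$ is closed, and the right side becomes $(dh)(\gamma_1,\dots,\gamma_n)$.

\emph{Step 2: a chain of closed sets.} Write $\Gamma=\{\gamma_\alpha:\alpha<\kappa\}$. Using Lemma~\ref{lem:closed}, let $\Gamma_0$ be a closed set of cardinality $\aleph_{n-1}$, let $\Gamma_{\alpha+1}$ be a closed set containing $\Gamma_\alpha\cup\{\gamma_\alpha\}$ with $|\Gamma_{\alpha+1}|=|\Gamma_\alpha|$, and let $\Gamma_\alpha=\bigcup_{\beta<\alpha}\Gamma_\beta$ for limit ordinals $\alpha<\kappa$. The union of the chain is $\Gamma$, and by induction on $\alpha$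
\[
\aleph_{n-1}\le|\Gamma_\alpha|\le\max(\aleph_{n-1},|\alpha|)<\kappa .
\]
In particular $\Gamma_\alpha\ne\Gamma$, so Step 1 applies to every $\Gamma_\alpha$. Write $F_\alpha=F_{\Gamma_\alpha}$.

\emph{Step 3: gluing.} We construct $h_\alpha\in C^{n-1}(\Gamma_\alpha;F_\alpha)$ with $dh_\alpha=c|_{\Gamma_\alpha}$ and $h_\alpha|_{\Gamma_\beta}=h_\beta$ for $\beta<\alpha$. Step 1 gives $h_0$. At a limit ordinal, let $h_\alpha$ be the union of the functions $h_\beta$, $\beta<\alpha$; each tuple from $\Gamma_\alpha$ lies in some $\Gamma_\beta$, so $h_\alpha$ has the required properties. Suppose that $h_\alpha$ is given. By Step 1 there is $h'\in C^{n-1}(\Gamma_{\alpha+1};F_{\alpha+1})$ with $dh'=c|_{\Gamma_{\alpha+1}}$. Then $h'|_{\Gamma_\alpha}-h_\alpha$ is a cocycle in $C^{n-1}(\Gamma_\alpha;F_{\alpha+1})$. As a $B_{\Gamma_\alpha}$-module,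
\[
F_{\alpha+1}=B_{\Gamma_\alpha}\otimes Y',\qquad Y'=B_{\Gamma_{\alpha+1}\setminus\Gamma_\alpha}\otimes Y,
\]
and $|\Gamma_\alpha|\ge\aleph_{n-1}$. By the induction hypothesis for $\Gamma_\alpha$ and $Y'$, we have $h'|_{\Gamma_\alpha}-h_\alpha=dg$ with $g\in C^{n-2}(\Gamma_\alpha;F_{\alpha+1})$. Choose $\tilde g\in C^{n-2}(\Gamma_{\alpha+1};F_{\alpha+1})$ with $\tilde g|_{\Gamma_\alpha}=g$ and put $h_{\alpha+1}=h'-d\tilde g$. Then $dh_{\alpha+1}=dh'=c|_{\Gamma_{\alpha+1}}$ and $h_{\alpha+1}|_{\Gamma_\alpha}=h'|_{\Gamma_\alpha}-dg=h_\alpha$.

The union $h$ of all $h_\alpha$ lies in $C^{n-1}(\Gamma;F)$ and satisfies $dh=c$.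
\end{proof}

\begin{corollary}\label{cor:allvanish}
If $|\Gamma|\ge\aleph_\omega$ and $B=B_\Gamma$, then for every set $J$ the complex $\operatorname{Hom}_B(Q,B^{(J)})$ is exact in every degree, including degree $0$.
\end{corollary}

\begin{proof}
We have $B^{(J)}=B\otimes k^{(J)}$ and $|\Gamma|\ge\aleph_n$ for all $n$.
\end{proof}

If $|k|,|\Gamma|\le\aleph_n$, the corollary fails: the flat module $k$ then has finite projective dimension by \cite{Simson,GJ}, and the last paragraph of Section~\ref{sec:character} gives a nonzero group $\operatorname{Ext}^d_B(k,B^{(J)})$.

\section{The triangular ring and the module $M$}\label{sec:triangular}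

From now until the end of Section~\ref{sec:coherent}, $|\Gamma|\ge\aleph_\omega$ and $B=B_\Gamma$. The ring $B$ itself is not a counterexample, since all its modules are flat. Nor can $Q$ be continued to the right over $B$, since $\operatorname{Hom}_B(k,B)=0$ prevents $k$ from embedding in a free module. We need a larger ring with a new projective module that contains $k$. The new projective module should have no nonzero maps to $B$, so that Corollary~\ref{cor:allvanish} still gives exactness of Hom into $B^{(J)}$. A triangular matrix ring has exactly this asymmetry.

\subsection*{The shape of the ring}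
Let $A$ be a $k$-algebra and $W$ a right $A$-module. Make $W$ a $B$-$A$-bimodule by $b\cdot w=\varepsilon(b)w$, and put
\[
T=\begin{pmatrix}A&0\\W&B\end{pmatrix},\qquad p=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad q=\begin{pmatrix}0&0\\0&1\end{pmatrix}.
\]
We identify $A$, $W$, $B$ with $pTp$, $qTp$, $qTq$; note that $pTq=0$. The columns of $T$ are the projective left modules $Tp=A\oplus W$ and $Tq=B$. The projection $T\to B$ is a surjective ring homomorphism, so $B$-modules are $T$-modules, and $T$-linear maps between them are the same as $B$-linear maps. The module $Tq$ is $B$ with this structure, and $Be_\sigma=Te_\sigma$ is a direct summand of it. Hence each $Q_n$ is a projective $T$-module.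

For an idempotent $f\in T$, a left module $Z$ and a right module $X$ we use the natural isomorphisms
\begin{equation}\label{eq:idem}
\operatorname{Hom}_T(Tf,Z)\cong fZ,\quad\varphi\mapsto\varphi(f),\qquad\qquad X\otimes_TTf\cong Xf .
\end{equation}
If $f'$ is another idempotent and $t\in fTf'$, right multiplication by $t$ is a homomorphism $Tf\to Tf'$, and the map $f'Z\to fZ$ that it induces on Hom is left multiplication by $t$.

Given $u\in W$ and $a_1,a_2,\ldots\in A$, we try to continue $Q$ by copies of $Tp$: put $P_{n+1}=Q_n$ for $n\ge0$, $P_{-j}=Tp$ for $j\ge0$, and
\[
\mathbf P\colon\quad\cdots\to Q_2\to Q_1\to Tq\xrightarrow{\ \cdot u\ }Tp\xrightarrow{\ \cdot a_1\ }Tp\xrightarrow{\ \cdot a_2\ }Tp\to\cdots ,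
\]
where $P_1=Q_0=Tq$, and $P_{-j}\to P_{-j-1}$ is right multiplication by $a_{j+1}$. As a diagram of vector spaces, $\mathbf P$ is the direct sum of the rows $p\mathbf P$ and $q\mathbf P$:
\begin{equation}\label{eq:rows}
\begin{array}{cccccccccccc}
&&P_2&&P_1&&P_0&&P_{-1}&&P_{-2}&\\[2pt]
\cdots&\to&0&\to&0&\to&A&\xrightarrow{\cdot a_1}&A&\xrightarrow{\cdot a_2}&A&\to\cdots\\[2pt]
\cdots&\to&Q_1&\to&B&\xrightarrow{b\mapsto\varepsilon(b)u}&W&\xrightarrow{\cdot a_1}&W&\xrightarrow{\cdot a_2}&W&\to\cdots
\end{array}
\end{equation}
For $\mathbf P$ to be a complex we need $ua_1=0$ and $a_ia_{i+1}=0$. For it to be exact, right multiplication by $a_1$ must be injective on $A$, while on $W$ it must have kernel $ku\ne0$. This rules out the simplest choices. If some $a_j$ were zero, the upper row would begin with a bounded exact complex of free $A$-modules; such a complex splits, so $a_1c=1$ for some $c\in A$ and $u=ua_1c=0$. If $a_{j+1}=a_1$ for some $j\ge1$, exactness would give $Aa_j=0$, which is the previous case. So the sequence $(a_i)$ can be neither finite nor periodic, and we take the universal solution of the relations.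

\subsection*{The monomial algebra}
Let
\[
A=k\langle a_1,a_2,\dots\rangle/(a_ia_{i+1}:i\ge1),\qquad W=A/a_1A,
\]
and let $u\in W$ be the class of $1$. A \emph{word} is a monomial in the $a_i$, possibly empty, with no factor $a_ia_{i+1}$. The words form a basis of $A$. The product of two words is their concatenation or $0$, and it is $0$ exactly when the first word ends in some $a_i$ and the second begins with $a_{i+1}$. The words not beginning with $a_1$ form a basis of $W$.

\begin{lemma}\label{lem:words}
For all $i\ge1$:
\begin{enumerate}
\item[(a)] $\{x\in A:a_ix=0\}=a_{i+1}A$;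
\item[(b)] $\{x\in A:xa_{i+1}=0\}=Aa_i$ and $\{x\in A:xa_1=0\}=0$;
\item[(c)] $\{w\in W:wa_{i+1}=0\}=Wa_i$ and $\{w\in W:wa_1=0\}=ku$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each of these multiplications sends a basis word to a basis word or to $0$, and is injective on the basis words not sent to $0$. So each kernel is spanned by the basis words sent to $0$. In (a), $a_iw=0$ if and only if $w$ begins with $a_{i+1}$. In (b), $wa_{i+1}=0$ if and only if $w$ ends in $a_i$, and $wa_1$ is never $0$. For (c), let $w$ be a word not beginning with $a_1$. The monomial $wa_{i+1}$ does not begin with $a_1$, so it vanishes in $W$ if and only if it vanishes in $A$, that is, $w=w'a_i$ for a word $w'$. Such a $w'$ is empty or has the same first letter as $w$, so it is a basis word of $W$ and $w\in Wa_i$. Conversely $Wa_ia_{i+1}=0$. Finally, $wa_1$ is a word, and it begins with $a_1$ if and only if $w$ is empty.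
\end{proof}

From now on $T$ and $\mathbf P$ are formed with this $A$, $W$ and $u$. Since $A$ and $W$ have countable bases and $B$ has a basis of cardinality $|\Gamma|$, we have $|T|=\max(|k|,|\Gamma|)$.

\begin{proposition}\label{prop:acyclic}
The complex $\mathbf P$ is totally acyclic.
\end{proposition}

\begin{proof}
\emph{Exactness.} The upper row of \eqref{eq:rows} is exact by Lemma~\ref{lem:words}(b). In the lower row, exactness at $Q_n$ for $n\ge1$ is Lemma~\ref{lem:resolution}. At $B$, the kernel of $b\mapsto\varepsilon(b)u$ is $\mathfrak m=\partial Q_1$, since $u\ne0$. The image of this map is $ku$, and exactness at the terms $W$ is Lemma~\ref{lem:words}(c).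

\emph{Exactness of $\operatorname{Hom}_T(\mathbf P,Z)$ for projective $Z$.} Every projective module is a direct summand of some $T^{(J)}=(Tp)^{(J)}\oplus(Tq)^{(J)}$, so there are two cases.

Let $Z=(Tq)^{(J)}=B^{(J)}$. Then $\operatorname{Hom}_T(Tp,Z)\cong pZ=0$, so $\operatorname{Hom}_T(\mathbf P,Z)$ is $\operatorname{Hom}_B(Q,B^{(J)})$ up to a shift. It is exact by Corollary~\ref{cor:allvanish}; exactness in degree $0$ of that complex is needed because the neighboring term $\operatorname{Hom}_T(P_0,Z)$ is zero. This is the only place where $|\Gamma|\ge\aleph_\omega$ is used in the proposition.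

Let $Z=(Tp)^{(J)}$. For $\sigma\ne\emptyset$ we have $e_\sigma Z=(e_\sigma W)^{(J)}=0$ because $\varepsilon(e_\sigma)=0$. Hence $\operatorname{Hom}_T(P_n,Z)\cong\prod_{|\sigma|=n-1}e_\sigma Z=0$ for $n\ge2$. Further, $\operatorname{Hom}_T(P_1,Z)\cong qZ=W^{(J)}$ and $\operatorname{Hom}_T(P_{-j},Z)\cong pZ=A^{(J)}$ for $j\ge0$, and the differentials are left multiplications. So $\operatorname{Hom}_T(\mathbf P,Z)$ is the direct sum of $J$ copies of
\[
\cdots\xrightarrow{\ a_3\cdot\ }A\xrightarrow{\ a_2\cdot\ }A\xrightarrow{\ a_1\cdot\ }A\xrightarrow{\ u\cdot\ }W\to0 .
\]
The map $a\mapsto ua$ is the quotient map $A\to A/a_1A$, so the sequence is exact at $W$ and at the last copy of $A$. At the other copies it is exact by Lemma~\ref{lem:words}(a).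
\end{proof}

\subsection*{The modules $S$ and $M$}
Put
\[
S=\operatorname{Im}(P_1\to P_0)=ku,\qquad M=\operatorname{Im}(P_0\to P_{-1})=Ta_1\cong Tp/ku .
\]
Both are Gorenstein projective by Proposition~\ref{prop:acyclic}, and $0\to S\to Tp\to M\to0$ is exact. The module $M$ is cyclic, and it is finitely presented as the cokernel of $Tq\to Tp$. An element of $T$ with lower right entry $b$ sends $u$ to $\varepsilon(b)u$, so $S$ is the $B$-module $k$ viewed as a $T$-module, and $S\cong Tq\otimes_Bk$.

\begin{proposition}\label{prop:notGF}
The module $S$ is flat and not projective. The module $M$ is not Gorenstein flat.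
\end{proposition}

\begin{proof}
For a right $T$-module $X$ we have $X\otimes_TS\cong Xq\otimes_Bk$ by \eqref{eq:idem}. The functor $X\mapsto Xq$ is exact and $k$ is flat over $B$ by Lemma~\ref{lem:regular}, so $S$ is flat. If $S$ were projective, the epimorphism $Tq\to S$ would split; but $\operatorname{Hom}_T(S,Tq)=\operatorname{Hom}_B(k,B)$ consists of the elements of $B$ annihilated by all $e_\gamma$, and it is zero by Lemma~\ref{lem:degree0}.

Let $I=\operatorname{Hom}_k(S,k)$, a right $T$-module. The functor $\operatorname{Hom}_T(X,I)\cong\operatorname{Hom}_k(X\otimes_TS,k)$ is exact in $X$, so $I$ is injective. It is one-dimensional, and $T$ acts on it through $T\to B\xrightarrow{\varepsilon}k$. By \eqref{eq:idem},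
\[
I\otimes_TTp\cong Ip=0,\qquad I\otimes_TTe_\sigma\cong Ie_\sigma=0\quad(\sigma\ne\emptyset),\qquad I\otimes_TTq\cong Iq=k .
\]
So $I\otimes_T\mathbf P$ is $k$ in degree $1$ and zero in all other degrees. Since $\cdots\to P_1\to P_0\to M\to0$ is a projective resolution, $\operatorname{Tor}^T_1(I,M)=k\ne0$. By Lemma~\ref{lem:tor}, $M$ is not Gorenstein flat.
\end{proof}

This answers the question of the introduction in the negative and proves Theorem~\ref{thm:A} except for the coherence of $T$. In the language of Section~\ref{sec:character}, the flat module outside $\mathcal E(\mathbf P)$ is $S$ itself: by \eqref{eq:idem}, $\operatorname{Hom}_T(\mathbf P,S)$ has the single nonzero term $\operatorname{Hom}_T(P_1,S)\cong k$.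

\section{The ring $T$ is right coherent}\label{sec:coherent}

A ring $R$ is right coherent if and only if, for all $v_1,\dots,v_m\in R$, the right module of relations $\{x\in R^m:\sum_jv_jx_j=0\}$ is finitely generated. We check this for $A$ by a computation with words, and then pass to $T$ by Chase's theorem. We write $vx=\sum_jv_jx_j$. The \emph{length} of an element, or of a tuple of elements, is the maximal length of a word occurring in it with nonzero coefficient; zero has length $-\infty$.

We begin with finitely many letters. The idea is that a long word occurring in $vx$ takes its last letter from $x$. Because the relations have length $2$, removing the last letter from a relation $x$ gives tuples that are again relations up to an error of bounded length, and the possible errors form a finite-dimensional space.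

\begin{lemma}\label{lem:finite}
Let $A'$ be the quotient of $k\langle a_1,\dots,a_N\rangle$ by an ideal generated by monomials of length $2$, and let $v_1,\dots,v_m\in A'$. Then $K=\{x\in A'^m:vx=0\}$ is a finitely generated right $A'$-module.
\end{lemma}

\begin{proof}
Here a word is a monomial that is nonzero in $A'$. The words form a basis, and the coefficient of a word $t$ in a product $yy'$ is the sum, over all factorizations $t=t'w$, of the coefficient of $t'$ in $y$ times the coefficient of $w$ in $y'$. Let $\ell\ge0$ bound the lengths of the $v_j$ and let $K'$ be the subspace of all $y\in A'^m$ such that $vy$ has length at most $\ell$.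

Let $x\in K$. Sorting words by their last letter, write $x=x_0+\sum_{i=1}^Nx^{(i)}a_i$ with $x_0\in k^m$, where only words $w$ with $wa_i\ne0$ occur in $x^{(i)}$. For such $w$, the coefficient of $w$ in an entry of $x^{(i)}$ equals the coefficient of $wa_i$ in the same entry of $x$.

\emph{Claim: $x^{(i)}\in K'$ for all $i$.} Let $t$ be a word of length at least $\ell+1$. Its coefficient in $vx^{(i)}$ is the sum, over $j$ and the factorizations $t=t'w$ with $|t'|\le\ell$, of the coefficient of $t'$ in $v_j$ times the coefficient of $w$ in $x^{(i)}_j$. Each such $w$ is nonempty and has the same last letter as $t$, so $wa_i=0$ if and only if $ta_i=0$. If $ta_i=0$, then none of these $w$ occurs in $x^{(i)}$, and the coefficient is $0$. If $ta_i\ne0$, the factorizations $ta_i=t'w'$ with $|t'|\le\ell$ are exactly those with $w'=wa_i$ and $t=t'w$. So the coefficient of $t$ in $vx^{(i)}$ equals the coefficient of $ta_i$ in $vx=0$. This proves the claim.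

The space $vK'$ consists of elements of length at most $\ell$, so it is finite-dimensional. Choose a finite-dimensional subspace $U\subseteq K'$ with $vU=vK'$, and let $n_0\ge0$ bound the lengths of the elements of $U$. Let $K_0$ be the submodule generated by the elements of $K$ of length at most $n_0+1$; these form a finite-dimensional space, so $K_0$ is finitely generated. We show that $x\in K_0$ by induction on the length $n$ of $x$, and we may assume $n>n_0+1$. By the claim there are $z_i\in U$ with $vz_i=vx^{(i)}$. Then $y_i=x^{(i)}-z_i$ lies in $K$ and has length at most $\max(n-1,n_0)=n-1$, so $y_i\in K_0$. The element $x-\sum_iy_ia_i=x_0+\sum_iz_ia_i$ lies in $K$ and has length at most $n_0+1$. Hence $x\in K_0$.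
\end{proof}

For $A$ itself, the relations among elements involving $a_1,\dots,a_N$ need one more letter: for $v=a_N$ the module of relations is $a_{N+1}A$. One more letter is enough.

\begin{lemma}\label{lem:Acoherent}
The algebra $A$ is right coherent.
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_m\in A$ involve only $a_1,\dots,a_N$ and let $K=\{x\in A^m:vx=0\}$. Let $A'\subseteq A$ be the span of the words in $a_1,\dots,a_{N+1}$; it is an algebra as in Lemma~\ref{lem:finite}. Call a word a \emph{tail} if it begins with some $a_i$, $i\ge N+2$. Cutting at the first letter of index at least $N+2$, we see that every word of $A$ is either a word of $A'$ or, in a unique way, a product $w\tau$ with $w$ a word of $A'$ and $\tau$ a tail. So each $x\in K$ is a finite sum $x=x'+\sum_\tau x_\tau\tau$ with $x',x_\tau\in A'^m$, where only words $w$ with $w\tau\ne0$ occur in $x_\tau$.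

We claim that $t\tau\ne0$ for every word $t$ occurring in $vx_\tau\in A'$. Suppose $t\tau=0$. Then $t$ ends in $a_{N+1}$ and $\tau$ begins with $a_{N+2}$. Write $t=t'w$ with $t'$ occurring in some $v_j$ and $w$ in $x_\tau$. If $w$ is nonempty, it ends in $a_{N+1}$, so $w\tau=0$, contrary to the choice of $x_\tau$. If $w$ is empty, then $t=t'$ involves only $a_1,\dots,a_N$, which is also impossible.

Thus in $0=vx'+\sum_\tau(vx_\tau)\tau$ the words of $A'$ occurring in $vx'$ and the words $t\tau$, with $t$ occurring in $vx_\tau$, are pairwise distinct basis elements. Hence $vx'=0$ and $vx_\tau=0$ for all $\tau$, and $K=(K\cap A'^m)A$. This is finitely generated by Lemma~\ref{lem:finite}.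
\end{proof}

\begin{proposition}\label{prop:Tcoherent}
The ring $T$ is right coherent.
\end{proposition}

\begin{proof}
Chase's theorem states that a ring $R$ is right coherent if and only if $R^J$ is a flat left $R$-module for every set $J$. We show that both summands of $T^J=(Tp)^J\oplus(Tq)^J$ are flat.

If $G$ is a finitely presented right $A$-module, the natural map $G\otimes_AA^J\to G^J$ is bijective, since this holds for $G=A$ and both sides are additive and right exact in $G$. The right $A$-module $Tp=A\oplus A/a_1A$ is finitely presented, so $(Tp)^J\cong Tp\otimes_AA^J$; by naturality the isomorphism is $T$-linear. For a right $T$-module $X$ this gives $X\otimes_T(Tp)^J\cong Xp\otimes_AA^J$, which is exact in $X$ because $A^J$ is flat over $A$ by Lemma~\ref{lem:Acoherent} and Chase's theorem. Next, $(Tq)^J=B^J\cong Tq\otimes_BB^J$, so $X\otimes_T(Tq)^J\cong Xq\otimes_BB^J$, which is exact in $X$ by Lemma~\ref{lem:regular}.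
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Theorem~\ref{thm:A} follows from Propositions~\ref{prop:acyclic}, \ref{prop:notGF} and~\ref{prop:Tcoherent}, with $P_0=Tp$. The first assertion of Theorem~\ref{thm:B} is Proposition~\ref{prop:small}, and it gives the quoted statement for $\kappa<\aleph_\omega$. For $\kappa\ge\aleph_\omega$, Theorem~\ref{thm:A} with $k=\mathbb F_2$ and $|\Gamma|=\kappa$ gives a right coherent ring of cardinality $\kappa$ for which the statement fails.
\end{proof}

By Holm's theorem, the projective dimensions of the $T$-modules of finite projective dimension have no upper bound.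

\section{Countable rings}\label{sec:countable}

Without coherence the argument that $F^{++}$ is flat is not available, so we need another way to place $F^{++}$ in $\mathcal E(\mathbf P)$. The class contains the free module $F^{(\omega)}$ and the product $F^\omega$, hence also the quotient $N=F^\omega/F^{(\omega)}$. Over a countable ring a diagonal argument solves infinite systems of linear equations in $N$, and this will let us split $F^{++}$ off a product of copies of $N$.

\subsection*{Pp formulas}
A \emph{pp formula} $\varphi(x)$ in the variables $x=(x_1,\dots,x_l)$ is a condition of the form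
\[
\exists\,y_1,\dots,y_m\colon\quad\sum_{i}r_{hi}x_i+\sum_js_{hj}y_j=0\quad(h=1,\dots,t)
\]
with $r_{hi},s_{hj}\in R$. For a module $X$, the tuples satisfying $\varphi$ form a subgroup $\varphi(X)\subseteq X^l$: it is the image under the projection $X^{l+m}\to X^l$ of the kernel of the map $X^{l+m}\to X^t$ given by the matrix. A finite conjunction of pp formulas is a pp formula, defining the intersection of the subgroups, and $\varphi(\prod_jX_j)=\prod_j\varphi(X_j)$. The functor $(-)^{++}$ on abelian groups is additive and exact, so it preserves finite direct sums, kernels and images, and it turns the matrix map for $X$ into the matrix map for $X^{++}$. Therefore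
\begin{equation}\label{eq:ppdual}
\varphi(X^{++})=\varphi(X)^{++}\quad\text{as subgroups of }(X^{++})^l=(X^l)^{++}.
\end{equation}

A homomorphism $j\colon X\to Y$ is a \emph{pure monomorphism} if $j(d)\in\varphi(Y)$ implies $d\in\varphi(X)$ for all pp formulas $\varphi$ and all tuples $d$ in $X$. The formula $x=0$ shows that $j$ is injective.

\begin{lemma}\label{lem:split}
Let $G$ be a right module. Every pure monomorphism $j\colon G^+\to Y$ splits.
\end{lemma}

\begin{proof}
Put $X=G^+$. We show first that $G\otimes_RX\to G\otimes_RY$ is injective. Choose a presentation $R^{(H)}\to R^{(E)}\to G\to0$, given by a matrix $(r_{\epsilon\eta})$ with finitely many nonzero entries in each column. Then $G\otimes_RX$ is the cokernel of the induced map $X^{(H)}\to X^{(E)}$, and the same holds for $Y$. Suppose $d\in X^{(E)}$ and $j(d)$ is the image of $y\in Y^{(H)}$. Let $H_0$ be the support of $y$, and let $E_0$ be a finite set containing the support of $d$ and of the columns indexed by $H_0$. Then $(j(d_\epsilon))_{\epsilon\in E_0}$ satisfies the pp formula $\exists(y_\eta)_{\eta\in H_0}\colon x_\epsilon=\sum_{\eta\in H_0}r_{\epsilon\eta}y_\eta$ $(\epsilon\in E_0)$.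 By purity so does $(d_\epsilon)_{\epsilon\in E_0}$ in $X$, and $d$ lies in the image of $X^{(H)}$. Dualizing and using \eqref{eq:adj}, we see that $\operatorname{Hom}_R(Y,G^+)\to\operatorname{Hom}_R(X,G^+)$ is surjective. A preimage of the identity is a retraction of $j$.
\end{proof}

A module $N$ is \emph{algebraically compact} if every system of linear equations $\sum_\alpha r_\alpha x_\alpha=b$ (finite sums, $b\in N$, any number of equations and unknowns) has a solution in $N$ as soon as all its finite subsystems do. The two parts of the next lemma are standard facts about such modules; see \cite[Ch.~7]{JL} and \cite[\S4.3]{Prest}. We include the short proofs.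

\begin{lemma}\label{lem:compact}
Let $N$ be a module.
\begin{enumerate}
\item[(a)] Suppose that every family of cosets $c+\psi(N)$, with $c\in N$ and $\psi$ a pp formula in one variable, that has the finite intersection property has nonempty intersection. Then $N$ is algebraically compact.
\item[(b)] Let $N$ be algebraically compact, $D$ a module, $d\in D^l$ and $c\in N^l$. If $c\in\psi(N)$ for every pp formula $\psi$ with $d\in\psi(D)$, then there is a homomorphism $D\to N$ sending $d$ to $c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Sigma$ be a finitely solvable system with well-ordered unknowns $(x_\alpha)_{\alpha<\lambda}$. We choose values $b_\alpha\in N$ recursively such that $\Sigma_\alpha=\Sigma\cup\{x_\beta=b_\beta:\beta<\alpha\}$ is finitely solvable; at limit ordinals this property is automatic. For a finite $\Sigma'\subseteq\Sigma_\alpha$, the set $V(\Sigma')$ of values of $x_\alpha$ in solutions of $\Sigma'$ is a coset of $\psi(N)$, where $\psi$ is the homogeneous system of $\Sigma'$ with the other unknowns quantified. Since $V(\Sigma'\cup\Sigma'')\subseteq V(\Sigma')\cap V(\Sigma'')$, these cosets have the finite intersection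 property. Any $b_\alpha$ in their intersection makes $\Sigma_{\alpha+1}$ finitely solvable. Each equation of $\Sigma$, together with the equations $x_\beta=b_\beta$ for its unknowns, is a finite subsystem of $\Sigma_\lambda$, so $(b_\alpha)$ solves $\Sigma$.

(b) A homomorphism as required is a solution of the system with unknowns $y_z$, $z\in D$, and equations $y_{z+z'}=y_z+y_{z'}$, $y_{rz}=ry_z$ and $y_{d_i}=c_i$. Take a finite subsystem, add the equations $y_{d_i}=c_i$ for all $i$, replace each constant $c_i$ by a variable $x_i$, and quantify the unknowns. The resulting pp formula $\psi$ holds for $d$ in $D$, with $y_z=z$. Hence $c\in\psi(N)$, which means that the subsystem is solvable.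
\end{proof}

\subsection*{The module $N$}
Let $F$ be a module and $N=F^\omega/F^{(\omega)}$. A tuple $c\in N^l$ is represented by a sequence $(c(n))_{n<\omega}$ in $F^l$, determined up to finitely many terms. For every pp formula $\varphi$,
\begin{equation}\label{eq:almostall}
c\in\varphi(N)\iff c(n)\in\varphi(F)\text{ for almost all }n .
\end{equation}
Indeed, finitely many linear equations hold in $N$ if and only if they hold at almost all coordinates of representatives; and witnesses $y(n)$ given for almost all $n$ define a witness in $N$.

If $R$ is countable, there are only countably many pp formulas. This is used once in each of the next two lemmas.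

\begin{lemma}\label{lem:Ncompact}
If $R$ is countable, then $N$ is algebraically compact.
\end{lemma}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:compact}(a). Two cosets of the same subgroup that meet are equal, so a nonempty family with the finite intersection property can be listed, possibly with repetition, as $c_i+\psi_i(N)$, $i<\omega$. For each $r$ choose $x_r\in\bigcap_{i\le r}(c_i+\psi_i(N))$, and fix representatives of all $c_i$ and $x_r$. By \eqref{eq:almostall} there are $n_0<n_1<\cdots$ such that $x_r(n)-c_i(n)\in\psi_i(F)$ for all $i\le r$ and $n\ge n_r$. Put $x(n)=x_r(n)$ for $n_r\le n<n_{r+1}$ and $x(n)=0$ for $n<n_0$. Then $x(n)-c_i(n)\in\psi_i(F)$ for all $n\ge n_i$, so the class of $(x(n))$ lies in every coset by \eqref{eq:almostall}.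
\end{proof}

\begin{lemma}\label{lem:summand}
If $R$ is countable, then $D=F^{++}$ is isomorphic to a direct summand of a product of copies of $N$.
\end{lemma}

\begin{proof}
Let $J$ be the set of pairs $(d,\varphi)$ with $d\in D^l$ for some $l$ and $\varphi$ a pp formula in $l$ variables with $d\notin\varphi(D)$. Fix such a pair. We construct a homomorphism $g_{d,\varphi}\colon D\to N$ with $g_{d,\varphi}(d)\notin\varphi(N)$. Let $\psi_0,\psi_1,\dots$ list, possibly with repetition, all pp formulas in $l$ variables satisfied by $d$ in $D$, and let $\chi_n$ be the conjunction of $\psi_0,\dots,\psi_n$. If $\chi_n(F)\subseteq\varphi(F)$, then $d\in\chi_n(D)=\chi_n(F)^{++}\subseteq\varphi(F)^{++}=\varphi(D)$ by \eqref{eq:ppdual}, which is false. So we can choose $c(n)\in\chi_n(F)\setminus\varphi(F)$ for every $n$. Let $c\in N^l$ be the class of $(c(n))$. By \eqref{eq:almostall}, $c\in\psi_i(N)$ for all $i$, because $c(n)\in\psi_i(F)$ for $n\ge i$, and $c\notin\varphi(N)$. Lemmas~\ref{lem:Ncompact} and~\ref{lem:compact}(b) give a homomorphism $g_{d,\varphi}$ with $d\mapsto c$.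

Let $j\colon D\to N^J$ have the components $g_{d,\varphi}$. If $d\notin\varphi(D)$, the component of $j(d)$ at $(d,\varphi)$ is not in $\varphi(N)$, so $j(d)\notin\varphi(N^J)$. Thus $j$ is a pure monomorphism, and it splits by Lemma~\ref{lem:split} with $G=F^+$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathbf P$ be a totally acyclic complex and $F$ a free module. The modules $F$ and $F^{(\omega)}$ are projective, so they lie in $\mathcal E(\mathbf P)$. By Lemma~\ref{lem:class}, so do the product $F^\omega$, the quotient $N$, all products of copies of $N$, and, by Lemma~\ref{lem:summand}, the module $F^{++}$. Lemma~\ref{lem:reduction} shows that the images of the differentials of $\mathbf P$ are Gorenstein flat.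
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Gruson and Jensen, \emph{Dimensions cohomologiques reli\'ees aux foncteurs $\varprojlim^{(i)}$}, LNM 867 (1981).

\bibitem{JL}
Jensen and Lenzing, \emph{Model Theoretic Algebra}.

\bibitem{source}
\emph{Modules of finite Gorenstein flat dimension and approximations},
\texttt{http://users.uoa.gr/\textasciitilde{}emmanoui/files/gflat-dimension.pdf}.

\bibitem{Prest}
Prest, \emph{Purity, Spectra and Localisation}.

\bibitem{Simson}
Simson, \emph{A remark on projective dimension of flat modules}, Math. Ann. 209 (1974).

\end{thebibliography}
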